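# Weakly $\lambda^+$-saturated ideals and the cofinality of $\mathcal P_\kappa\lambda$

## 1. The guess $\operatorname{cf}(\kappa,\lambda)=\lambda^+$, tested on the ideals $I_Y$

Let $\kappa$ be a regular uncountable cardinal and $\lambda$ a cardinal with $\operatorname{cf}(\lambda)<\kappa<\lambda$. Write $\mathcal P_\kappa\lambda=\{x\subseteq\lambda:|x|<\kappa\}$, ordered by inclusion, and let $\operatorname{cf}(\kappa,\lambda)$ be the least size of a cofinal $Y\subseteq\mathcal P_\kappa\lambda$, that is, of a $Y$ such that every $a\in\mathcal P_\kappa\lambda$ is contained in some $x\in Y$.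

To get a feeling for the number, look for a moment at $\mathcal P_\kappa\kappa$. The ordinals below $\kappa$ form a cofinal family of size $\kappa$, and fewer than $\kappa$ sets of size less than $\kappa$ are all bounded by a single ordinal below $\kappa$, so $\kappa$ is the exact value. One might expect $\lambda$ in general. For $\operatorname{cf}(\lambda)<\kappa$ this is too small. Given sets $x_\alpha\in\mathcal P_\kappa\lambda$ for $\alpha<\lambda$, write $\lambda=\bigcup_{i<\operatorname{cf}\lambda}A_i$ with $|A_i|<\lambda$. The union $\bigcup_{\alpha\in A_i}x_\alpha$ has size at most $\max(|A_i|,\kappa)<\lambda$, so we can pick $y_i\in\lambda$ outside it. Then $y=\{y_i:i<\operatorname{cf}\lambda\}$ is in $\mathcal P_\kappa\lambda$ and lies in no $x_\alpha$. Hence $\operatorname{cf}(\kappa,\lambda)\ge\lambda^+$ always.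

**Definition.** An *ideal over $\mathcal P_\kappa\lambda$* is a family $I$ of subsets of $\mathcal P_\kappa\lambda$, closed under subsets, that is *proper* ($\mathcal P_\kappa\lambda\notin I$), *$\kappa$-complete* (closed under unions of fewer than $\kappa$ members) and *fine* ($\{x:\alpha\notin x\}\in I$ for each $\alpha<\lambda$). A set not in $I$ is *$I$-positive*. For a cardinal $\mu$, $I$ is *weakly $\mu$-saturated* if there are no $\mu$ many pairwise disjoint $I$-positive sets.

Fineness and $\kappa$-completeness together say that for every $a\in\mathcal P_\kappa\lambda$ the set $\{x:a\not\subseteq x\}=\bigcup_{\alpha\in a}\{x:\alpha\notin x\}$ is in $I$: almost every $x$ contains $a$.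

It is known that if $\mathcal P_\kappa\lambda$ carries a weakly $\lambda$-saturated ideal, then $\operatorname{cf}(\kappa,\lambda)=\lambda^+$. The question, from the paper "Splitting stationary sets in $\mathcal P_\kappa\lambda$ for $\lambda$ with small cofinality", is whether the weaker hypothesis of a weakly $\lambda^+$-saturated ideal is enough. The natural first guess is that it is. Let us test this guess.

*Test 1: small powers.* If $|\mathcal P_\kappa\lambda|=\lambda^+$, there is nothing to prove, since $\lambda^+\le\operatorname{cf}(\kappa,\lambda)\le|\mathcal P_\kappa\lambda|$. This is the situation for $\kappa=\omega_1$, $\lambda=\aleph_\omega$ under GCH. A counterexample would need a large power.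

*Test 2: ideals generated by cofinal families.* Let $\theta=\operatorname{cf}(\kappa,\lambda)$ and let $Y$ be any cofinal subset of $\mathcal P_\kappa\lambda$. Put
$$I_Y=\{X\subseteq\mathcal P_\kappa\lambda:\ \text{there is } a\in\mathcal P_\kappa\lambda\text{ with } a\not\subseteq x\text{ for all }x\in X\cap Y\}.$$
This family is closed under subsets. It is fine: for $\{x:\alpha\notin x\}$ use $a=\{\alpha\}$. It is $\kappa$-complete: if $a_i$ witnesses $X_i\in I_Y$ for $i<\mu<\kappa$, then $a=\bigcup_i a_i$ is in $\mathcal P_\kappa\lambda$ because $\kappa$ is regular, and it witnesses $\bigcup_iX_i\in I_Y$. It is proper because $Y$ is cofinal. A set $X$ is positive exactly when $X\cap Y$ is cofinal.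

If $|Y|=\theta$, then $I_Y$ is weakly $\theta^+$-saturated, because every positive set meets $Y$, so there are at most $\theta$ disjoint ones. Could such an ideal be weakly $\lambda^+$-saturated while $\theta>\lambda^+$? No. Every $I_Y$, for $Y$ of any size, has $\theta$ pairwise disjoint positive sets. To see this, fix a cofinal $Y_0$ of size $\theta$ and enumerate $Y_0\times\theta$ in order type $\theta$. When the pair $(a,\nu)$ comes up, choose a not yet chosen $x\in Y$ with $a\subseteq x$ and put it into $X_\nu$. This is possible because $\{x\in Y:a\subseteq x\}$ is cofinal (given $c$, take $x\in Y$ containing $a\cup c$), so it has at least $\theta$ elements, and fewer than $\theta$ are used up. Each $X_\nu$ contains a superset of every member of $Y_0$, so it is cofinal. Thus the ideals $I_Y$ do not contradict the guess.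

*Test 3: prime ideals.* If $I$ is prime (of any two complementary sets, one is in $I$), there are no two disjoint positive sets. So $I$ is weakly $\lambda$-saturated and the known statement applies. Section 5 works through this case by hand, because it shows what a general proof should do.

The guess is right, and it needs no extra axioms.

**Theorem A (ZFC).** Let $\kappa$ be regular uncountable and $\operatorname{cf}(\lambda)<\kappa<\lambda$. If $\mathcal P_\kappa\lambda$ carries a weakly $\lambda^+$-saturated ideal, then $\operatorname{cf}(\kappa,\lambda)=\lambda^+$.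

## 2. Scales, and a theorem about covering numbers

The hypothesis speaks about subsets of $\mathcal P_\kappa\lambda$, the conclusion about the number $\lambda^+$. Scales connect the two.

Let $J$ be a proper ideal on a set $B$: closed under subsets and finite unions, $B\notin J$. Write $\forall^Jb\,\varphi(b)$ for $\{b\in B:\neg\varphi(b)\}\in J$, read "for $J$-most $b$". Two facts are used constantly: if $\forall^Jb\,\varphi(b)$ and $\forall^Jb\,\psi(b)$, then $\forall^Jb\,(\varphi(b)\wedge\psi(b))$; and if $\forall^Jb\,\varphi(b)$, then $\varphi(b)$ holds for at least one $b$. For functions $f,g$ on $B$ with ordinal values, $f<_Jg$ means $\forall^Jb\,f(b)<g(b)$, and $f\le_Jg$ means $\forall^Jb\,f(b)\le g(b)$.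

**Definition.** A *scale* of length $\chi$ in $\prod_b\lambda_b$ modulo $J$ is a sequence $\langle f_\xi:\xi<\chi\rangle$ of members of $\prod_b\lambda_b$ with $f_\zeta<_Jf_\xi$ for $\zeta<\xi$, such that every $g\in\prod_b\lambda_b$ satisfies $g\le_Jf_\xi$ for some $\xi$. (If the $\lambda_b$ are infinite cardinals, apply this to $g+1$ to get $g<_Jf_\xi$.)

*Example.* Let $B=\omega$, let $J$ be the ideal of finite sets, and $\lambda_n=\aleph_{n+2}$. Any $\aleph_\omega$ functions in $\prod_n\lambda_n$ have a common upper bound modulo $J$: write the index set as an increasing union of sets $A_n$ with $|A_n|\le\aleph_n$, and at coordinate $n$ take the supremum over the functions with index in $A_n$. If $|\prod_n\lambda_n|=\aleph_{\omega+1}$, as under GCH, enumerate the product as $\langle g_\xi:\xi<\aleph_{\omega+1}\rangle$ and choose recursively $f_\xi$ strictly above $g_\xi$ and all $f_\zeta$, $\zeta<\xi$, modulo $J$. This is a scale of length $\aleph_{\omega+1}$.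

In ZFC we use a theorem of Shelah (*Cardinal Arithmetic*, Oxford 1994, Ch. II §1; see also Abraham–Magidor, "Cardinal Arithmetic", *Handbook of Set Theory*): for every singular $\lambda$ there is an increasing sequence $\langle\lambda_i:i<\operatorname{cf}\lambda\rangle$ of regular cardinals cofinal in $\lambda$ such that $\prod_i\lambda_i$ modulo the bounded ideal has a scale of length $\lambda^+$.

The proof works in greater generality, and this costs nothing.

**Setting (S).**

- $\tau\le\kappa<\lambda$, where $\tau,\kappa$ are regular uncountable cardinals and $\lambda$ is a cardinal.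
- $B$ is a set with $|B|<\tau$, and $\langle\lambda_b:b\in B\rangle$ are regular cardinals with $\kappa<\lambda_b<\lambda$.
- $J$ is a proper ideal on $B$ with $\{b:\lambda_b\le\theta\}\in J$ for every $\theta<\lambda$.
- $\chi$ is a regular cardinal, and $\langle f_\xi:\xi<\chi\rangle$ is $<_J$-increasing and cofinal in $\prod_b\lambda_b$ modulo $J$, that is, a scale of length $\chi$.

**Theorem B (ZFC).** Assume (S), and let $I$ be a proper fine $\tau$-complete ideal on $\mathcal P_\kappa\lambda$ that is weakly $\chi$-saturated. Then $\chi$ is the least size of a family $\mathcal U\subseteq\mathcal P_\kappa\lambda$ such that every $y\in\mathcal P_\tau\lambda$ is contained in a member of $\mathcal U$; that is, $\operatorname{cov}(\lambda,\kappa,\tau,2)=\chi$.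

The number $\operatorname{cov}(\lambda,\kappa,\tau,2)$ is the least size of such a family. For instance, $\operatorname{cov}(\aleph_\omega,\omega_2,\omega_1,2)$ asks how many sets of size at most $\aleph_1$ cover all countable subsets of $\aleph_\omega$; and $\operatorname{cov}(\lambda,\kappa,\kappa,2)=\operatorname{cf}(\kappa,\lambda)$ by definition.

**Theorem B implies Theorem A.** Take the sequence and the scale from Shelah's theorem. Discard an initial segment so that all $\lambda_i>\kappa$; modulo the bounded ideal this changes nothing. Put $\tau=\kappa$, $B$ the remaining index set (of size $\operatorname{cf}(\lambda)<\kappa$), $J$ the bounded ideal on it, and $\chi=\lambda^+$. For $\theta<\lambda$ the set $\{i:\lambda_i\le\theta\}$ is bounded, so (S) holds. Theorem B gives $\operatorname{cf}(\kappa,\lambda)=\operatorname{cov}(\lambda,\kappa,\kappa,2)=\lambda^+$. $\square$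

On a first pass, read everything below with $\tau=\kappa$ and $\chi=\lambda^+$.

**Size of $\chi$.** We note what (S) says about $\lambda$ and $\chi$. For each $\theta<\lambda$ some $b$ has $\lambda_b>\theta$, since $J$ is proper. So $\lambda$ is the supremum of at most $|B|<\tau$ cardinals below it. Thus $\operatorname{cf}(\lambda)\le|B|<\tau$ and $\lambda$ is singular. Next, any $\theta<\lambda$ functions in $\prod_b\lambda_b$ are bounded modulo $J$: at each $b$ with $\lambda_b>\theta$ take the pointwise supremum, which is below the regular cardinal $\lambda_b$, and take $0$ at the other $b$. If $\chi<\lambda$, the scale itself would have an upper bound $g$; but $g<_Jf_\xi$ for some $\xi$, while $f_\xi\le_Jg$, which is impossible as $J$ is proper. So $\chi\ge\lambda$, and since $\chi$ is regular and $\lambda$ is singular, $\chi>\lambda$.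

**Lower bound in Theorem B.** This step shows that fewer than $\chi$ sets never suffice; it does not use the ideal $I$. For $x\in\mathcal P_\kappa\lambda$ let
$$\mathrm{top}_x(b)=\sup(x\cap\lambda_b).$$
Since $|x|<\kappa<\lambda_b$ and $\lambda_b$ is regular, $\mathrm{top}_x\in\prod_b\lambda_b$. Let $\mathcal U\subseteq\mathcal P_\kappa\lambda$ cover $\mathcal P_\tau\lambda$. If $f\in\prod_b\lambda_b$, then $|\operatorname{ran}f|<\tau$, so some $x\in\mathcal U$ contains $\operatorname{ran}f$, and then $f\le\mathrm{top}_x$ everywhere. Now suppose $|\mathcal U|<\chi$. For $x\in\mathcal U$ choose $\xi_x$ with $\mathrm{top}_x\le_Jf_{\xi_x}$, and let $\xi=\sup_x\xi_x<\chi$. Some $x\in\mathcal U$ has $f_{\xi+1}\le\mathrm{top}_x\le_Jf_{\xi_x}\le_Jf_\xi<_Jf_{\xi+1}$, which is impossible. So $|\mathcal U|\ge\chi$.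

It remains to find $\chi$ sets in $\mathcal P_\kappa\lambda$ that cover $\mathcal P_\tau\lambda$. From here to the end of Section 7 we assume the hypotheses of Theorem B. Write $Z=\mathcal P_\kappa\lambda$. "Null" means in $I$, "positive" means not in $I$, and "a.e." means outside a null set.

## 3. Unbounded maps from $\mathcal P_\kappa\lambda$ to $\chi$

**Definition.** A map $h:Z\to\chi$ is *unbounded* if $\{x:h(x)<\beta\}$ is null for every $\beta<\chi$.

**Step 1: an unbounded map exists.** The aim is to measure each $x\in Z$ by an ordinal below $\chi$. For $\delta<\chi$ let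
$$N_\delta=\{x\in Z:\operatorname{ran}f_\delta\subseteq x\}.$$
Its complement is $\bigcup_{b\in B}\{x:f_\delta(b)\notin x\}$, a union of fewer than $\tau$ null sets, hence null. For $x\in Z$ there is $\xi$ with $\mathrm{top}_x<_Jf_\xi$, hence $f_\xi\not\le_J\mathrm{top}_x$. Let $g(x)$ be the least $\xi$ with $f_\xi\not\le_J\mathrm{top}_x$. If $x\in N_\delta$ and $\xi\le\delta$, then $f_\xi\le_Jf_\delta\le\mathrm{top}_x$. So $g(x)>\delta$ for all $x\in N_\delta$. Therefore $\{x:g(x)<\beta\}$ is disjoint from $N_\beta$, hence null, for every $\beta<\chi$: $g$ is unbounded.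

**Step 2: splitting.** This is the only place where the saturation hypothesis enters.

**Lemma 1.** For every $h:Z\to\chi$ there is $\gamma<\chi$ such that $\{x:\gamma\le h(x)<\beta\}$ is null for all $\beta<\chi$. Every larger $\gamma$ below $\chi$ has the same property.

*Proof.* The second sentence holds because the sets in question shrink when $\gamma$ grows. Suppose the first fails: for every $\gamma<\chi$ there is $\beta<\chi$, necessarily $\beta>\gamma$, with $\{x:\gamma\le h(x)<\beta\}$ positive. Define $\gamma_0=0$, take suprema at limits (they stay below $\chi$, which is regular), and let $\gamma_{\nu+1}>\gamma_\nu$ be such that $\{x:\gamma_\nu\le h(x)<\gamma_{\nu+1}\}$ is positive. These are $\chi$ many pairwise disjoint positive sets, contradicting weak $\chi$-saturation. $\square$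

**Choosing representatives.** Almost every $x$ contains a given $y\in\mathcal P_\tau\lambda$, and $g$ sorts the $x$'s into $\chi$ classes. So the first thing to try is to pick one $x_\xi$ from each nonempty class $g^{-1}(\xi)$, and hope that these $\chi$ sets cover. It fails at the choice of $x_\xi$. Take $\tau=\kappa$ and $\chi=\lambda^+$, and suppose $\operatorname{cf}(\kappa,\lambda)>\lambda^+$, which is the case to be refuted. Then no family of $\lambda^+$ sets is cofinal, so some $y$ is contained in no $x_\xi$, and $\{x_\xi:\xi<\lambda^+\}$ lies in the null set $\{x:y\not\subseteq x\}$. Every selection is null, so knowing that some set is positive never leads us to a representative.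

What we need instead are sets $U^\eta$ of size less than $\kappa$, each fixed in advance from the ordinal $\eta<\chi$ alone, and a map $h:Z\to\chi$ such that for every $y$ at least one $x$ satisfies $y\subseteq U^{h(x)}$.

## 4. Ordinals reached by a small set

Intervals of ordinals are closed: $[\alpha,\beta]=\{\xi:\alpha\le\xi\le\beta\}$, empty if $\beta<\alpha$.

**Definition.** A limit ordinal $\eta<\chi$ is of *type S* if there is $w\in\mathcal P_\kappa\lambda$ such that
$$\forall\alpha<\eta\ \ \exists\zeta\in(\alpha,\eta)\ \ \forall^Jb\ \ w\cap[f_\alpha(b),f_\zeta(b)]\neq\emptyset.\tag{1}$$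
For each $\eta$ of type S fix such a $w$ and call it $w_\eta$. All other limit ordinals $\eta<\chi$ are of *type L*.

*Example for S.* Every limit $\eta<\chi$ with $\operatorname{cf}(\eta)<\kappa$ is of type S. Choose a cofinal $C\subseteq\eta$ with $|C|<\kappa$ and let $w=\bigcup_{\zeta\in C}\operatorname{ran}f_\zeta$. Then $|w|<\kappa$, and for $\alpha<\eta$ any $\zeta\in C$ above $\alpha$ works, since $f_\zeta(b)\in w\cap[f_\alpha(b),f_\zeta(b)]$ for $J$-most $b$.

*Example for L.* Suppose $\operatorname{cf}(\eta)\ge\kappa$ and there is a cofinal $C\subseteq\eta$ such that for every $b$ the values $f_\zeta(b)$, $\zeta\in C$, are strictly increasing. Then $\eta$ is of type L. For suppose $w$ satisfies (1). Choose $\alpha_i<\zeta_i$ in $C$ for $i<\kappa$ by recursion: $\alpha_i\in C$ is above all earlier $\zeta_{i'}$ (possible as $\operatorname{cf}(\eta)\ge\kappa$), and $\zeta_i\in C$ is above a $\zeta$ that (1) provides for $\alpha=\alpha_i$. Since $f_\zeta<_Jf_{\zeta_i}$, for $J$-most $b$ the set $w$ meets $[f_{\alpha_i}(b),f_{\zeta_i}(b)]$; choose one such $b=b_i$. As $|B|<\kappa$, the same $b$ is chosen for $\kappa$ many $i$.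 For these $i$ the intervals $[f_{\alpha_i}(b),f_{\zeta_i}(b)]$ are pairwise disjoint and all meet $w$, so $|w|\ge\kappa$, a contradiction. This counting returns in Section 7.

For $\eta$ of type L no $x\in Z$ satisfies (1) in the role of $w$. So we may let $a(x,\eta)$ be the least $\alpha<\eta$ such that for no $\zeta\in(\alpha,\eta)$ do we have $\forall^Jb\ x\cap[f_\alpha(b),f_\zeta(b)]\ne\emptyset$.

**Step 3: for type L, the failure happens late.** The ordinal $a(x,\eta)$ is below $\eta$, yet it is large for most $x$.

**Lemma 2.** If $\eta$ is of type L, $\delta<\eta$ and $x\in N_\delta$, then $a(x,\eta)\ge\delta$.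

*Proof.* Suppose $\alpha=a(x,\eta)<\delta$ and put $\zeta=\delta\in(\alpha,\eta)$. For $J$-most $b$ we have $f_\alpha(b)<f_\delta(b)$, and $f_\delta(b)\in x$ for all $b$ because $x\in N_\delta$. So $f_\delta(b)\in x\cap[f_\alpha(b),f_\delta(b)]$ for $J$-most $b$, contradicting the definition of $a(x,\eta)$. $\square$

## 5. Prime ideals and the least unbounded map

Suppose in this section only that $I$ is prime. Then any $s:Z\to\chi$ is either unbounded or satisfies $s<\beta$ a.e. for some $\beta<\chi$. There is no infinite sequence $h_0,h_1,\dots$ with $h_{n+1}<h_n$ a.e. for all $n$: since $\tau>\omega$, countably many null sets have null union, so some $x$ would give $h_0(x)>h_1(x)>\cdots$. As $g$ is unbounded, there is an unbounded $h$ with no unbounded $h'<h$ a.e. Every $s$ with $s<h$ a.e. is then bounded a.e. by some ordinal below $\chi$. We draw three conclusions.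

First, $h(x)$ is a limit ordinal for a.e. $x$. It is nonzero a.e.; and if it were a successor a.e., then $x\mapsto h(x)-1$ would be unbounded and below $h$. Second, $h(x)$ is of type S for a.e. $x$. Otherwise it is of type L a.e., and $x\mapsto a(x,h(x))$ is below $h$; for each $\delta<\chi$ a.e. $x$ has $x\in N_\delta$ and $h(x)>\delta$, so $a(x,h(x))\ge\delta$ by Lemma 2. So this map is unbounded, a contradiction. Third, fix $\delta<\chi$ and let $s_\delta(x)$ be the least $\zeta\in(\delta,h(x))$ such that $w_{h(x)}$ meets $[f_\delta(b),f_\zeta(b)]$ for $J$-most $b$. This is below $h$, so there is $\gamma(\delta)<\chi$ with $s_\delta<\gamma(\delta)$ a.e. Hence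
$$\text{for a.e. }x:\quad \forall^Jb\ \ w_{h(x)}\cap[f_\delta(b),f_{\gamma(\delta)}(b)]\ne\emptyset.\tag{2}$$
The bound $\gamma(\delta)$ does not depend on $x$, and the set $w_{h(x)}$ depends only on $h(x)$. This is the fixed data that Section 3 asked for: one can let $U^\eta$ consist of indices $\delta$ for which $w_\eta$ meets $[f_\delta(b),f_{\gamma(\delta)}(b)]$ for $J$-most $b$. Section 7 shows how to choose the $\delta$'s so that this works.

For an ideal that is not prime, this argument stops at the dichotomy. If $X$ and $Z\setminus X$ are both positive, the map that is $0$ on $X$ and $g$ off $X$ is not unbounded, nor is it below any fixed $\beta<\chi$ a.e., since $\{x\notin X:g(x)\ge\beta\}$ is positive. The three alternatives for $h(x)$ may also each occur on a positive set. One could try to pass to a positive subset at each stage: positive sets $X_0\supseteq X_1\supseteq\cdots$ and maps with $h_{n+1}<h_n$ on $X_{n+1}$. A contradiction then needs a point in $\bigcap_nX_n$, and there may be none: if $A_0,A_1,\dots$ are disjoint positive sets, then the sets $X_n=\bigcup_{m\ge n}A_m$ are positive and decreasing with empty intersection.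

The way around is never to shrink. We combine the three cases into one operation that moves $h$ down, with a parameter $\delta$, and we replace $h$ by the lowered map only if that map is unbounded on all of $Z$. The descent then happens a.e. and must stop. When it stops we do not have (2) for a.e. $x$, but we have it on a positive set $P_\delta$, for every $\delta$. These sets are decreasing in $\delta$ up to null sets, because the operation is monotone in $\delta$. This is enough: to cover one $y$ we need one point $x$ and fewer than $\tau$ many $\delta$'s, and a single $P_{\delta^*}$ with $\delta^*$ above all of them supplies the point.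

## 6. Stepping down until every $P_\delta$ is positive

From here on $I$ is again any ideal as in Theorem B.

**Step 4: the step-down operation.** For $\delta<\eta<\chi$ and $x\in Z$ let
$$\mathrm{st}(x,\eta,\delta)=\begin{cases}\zeta,&\eta=\zeta+1,\\[2pt] \min\{\zeta\in(\delta,\eta):\forall^Jb\ w_\eta\cap[f_\delta(b),f_\zeta(b)]\ne\emptyset\},&\eta\text{ of type S},\\[2pt] \max(\delta,a(x,\eta)),&\eta\text{ of type L}.\end{cases}$$
In the second line the set is nonempty by (1) with $\alpha=\delta$. In all three cases
$$\delta\le\mathrm{st}(x,\eta,\delta)<\eta.\tag{3}$$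
Moreover, the operation is monotone in $\delta$:
$$\delta<\delta'<\eta\ \Longrightarrow\ \mathrm{st}(x,\eta,\delta)\le\mathrm{st}(x,\eta,\delta').\tag{4}$$
For successors and type L this is clear. For type S, let $\zeta\in(\delta',\eta)$ be a candidate for $\delta'$, so $w_\eta$ meets $[f_{\delta'}(b),f_\zeta(b)]$ for $J$-most $b$. Since $f_\delta<_Jf_{\delta'}$, we have $[f_{\delta'}(b),f_\zeta(b)]\subseteq[f_\delta(b),f_\zeta(b)]$ for $J$-most $b$. So $\zeta$ is also a candidate for $\delta$, and the minimum for $\delta$ is at most the minimum for $\delta'$.

Given an unbounded $h$ and $\delta<\chi$, define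
$$s^h_\delta(x)=\begin{cases}\mathrm{st}(x,h(x),\delta),&h(x)>\delta,\\0,&\text{otherwise.}\end{cases}$$
By Lemma 1 choose $\gamma^h_\delta$ with $\delta<\gamma^h_\delta<\chi$ such that
$$\{x:\gamma^h_\delta\le s^h_\delta(x)<\beta\}\in I\quad\text{for all }\beta<\chi,\tag{5}$$
and let $P^h_\delta=\{x:s^h_\delta(x)<\gamma^h_\delta\}$. So $P^h_\delta$ is the part of $Z$ where the lowered map is bounded, and on the rest it behaves like an unbounded map.

**Step 5: three properties of $P^h_\delta$.** The first says when we may replace $h$ by $s^h_\delta$, the second compares different $\delta$, and the third says what positivity of $P^h_\delta$ gives.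

**Lemma 3.** Let $h$ be unbounded.

- (a) If $P^h_\delta$ is null, then $s^h_\delta$ is unbounded, and $s^h_\delta<h$ a.e.
- (b) If $\delta<\delta'<\chi$, then $P^h_{\delta'}\setminus P^h_\delta$ is null.
- (c) For a.e. $x\in P^h_\delta$, the ordinal $h(x)$ is a limit of type S and
$$\forall^Jb\ \ w_{h(x)}\cap[f_\delta(b),f_{\gamma^h_\delta}(b)]\neq\emptyset.\tag{6}$$

*Proof.* (a) For $\beta<\chi$ we have $\{s^h_\delta<\beta\}\subseteq P^h_\delta\cup\{x:\gamma^h_\delta\le s^h_\delta(x)<\beta\}$, a union of two null sets. By (3), $s^h_\delta(x)<h(x)$ whenever $h(x)>\delta$, and this holds a.e. because $h$ is unbounded.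

(b) Let $x\in P^h_{\delta'}\setminus P^h_\delta$ with $h(x)>\delta'$. By (4),
$$\gamma^h_\delta\le s^h_\delta(x)\le s^h_{\delta'}(x)<\gamma^h_{\delta'}.$$
The set of such $x$ is null by (5) with $\beta=\gamma^h_{\delta'}$. The remaining $x$ lie in the null set $\{x:h(x)\le\delta'\}$.

(c) Write $\gamma=\gamma^h_\delta$. Since $N_\gamma$ has null complement and $h$ is unbounded, a.e. $x\in P^h_\delta$ satisfies $x\in N_\gamma$ and $h(x)>\gamma$. Fix such an $x$. Then $h(x)>\gamma>\delta$, so $s^h_\delta(x)=\mathrm{st}(x,h(x),\delta)$. If $h(x)$ were a successor, then $s^h_\delta(x)=h(x)-1\ge\gamma$, contradicting $x\in P^h_\delta$. If $h(x)$ were of type L, then $s^h_\delta(x)\ge a(x,h(x))\ge\gamma$ by Lemma 2, applied to $\gamma<h(x)$ and $x\in N_\gamma$; again a contradiction. So $h(x)$, which is not $0$, is a limit of type S. Let $\zeta=s^h_\delta(x)<\gamma$. By definition of $\mathrm{st}$, $w_{h(x)}$ meets $[f_\delta(b),f_\zeta(b)]$ for $J$-most $b$, and $f_\zeta<_Jf_\gamma$ gives $[f_\delta(b),f_\zeta(b)]\subseteq[f_\delta(b),f_\gamma(b)]$ for $J$-most $b$. This is (6). $\square$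

**Step 6: a map that cannot be lowered.** We now reach the map that replaces the least unbounded map of Section 5.

**Lemma 4.** There is an unbounded $h$ such that $P^h_\delta$ is positive for every $\delta<\chi$.

*Proof.* Start with $h_0=g$. If $h_n$ is unbounded and $P^{h_n}_\delta$ is null for some $\delta$, choose such a $\delta$ and let $h_{n+1}=s^{h_n}_\delta$. By Lemma 3(a), $h_{n+1}$ is unbounded and $h_{n+1}<h_n$ a.e. Suppose this never stopped. For each $n$ the set $\{x:h_{n+1}(x)\ge h_n(x)\}$ is null. Since $\tau>\omega$, the union of these countably many sets is null, and since $I$ is proper, some $x$ is outside it. For this $x$ we have $h_0(x)>h_1(x)>h_2(x)>\cdots$, an infinite descending sequence of ordinals, which is impossible. So the process stops at some $h=h_n$, and it stops only if every $P^h_\delta$ is positive. $\square$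

Fix such an $h$ and write $P_\delta=P^h_\delta$, $\gamma(\delta)=\gamma^h_\delta$.

## 7. Separated intervals and the covering family

For a single $b$, the intervals $[f_\delta(b),f_{\gamma(\delta)}(b)]$ may overlap for different $\delta$, so a small $w_\eta$ could meet too many of them. We therefore use only $\lambda$ many $\delta$'s, chosen so that the intervals are disjoint at $J$-most $b$. A recursion can look back at $\theta$ many earlier functions only at those $b$ with $\lambda_b>\theta$. So we do it in $\operatorname{cf}(\lambda)$ separate blocks, each of length less than $\lambda$.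

**Step 7: choosing the intervals.** Let $\langle\theta_j:j<\operatorname{cf}\lambda\rangle$ be cardinals below $\lambda$, cofinal in $\lambda$. For each $j$ choose $\delta^j_\varepsilon<\chi$ for $\varepsilon<\theta_j$ by recursion on $\varepsilon$. Given $\delta^j_{\varepsilon'}$ for $\varepsilon'<\varepsilon$, let
$$F^j_\varepsilon(b)=\sup_{\varepsilon'<\varepsilon}f_{\gamma(\delta^j_{\varepsilon'})}(b)\ \text{ if }\lambda_b>\theta_j,\qquad F^j_\varepsilon(b)=0\ \text{ otherwise.}$$
If $\lambda_b>\theta_j$, this is a supremum of fewer than $\lambda_b$ ordinals below the regular cardinal $\lambda_b$ (with $\sup\emptyset=0$), so $F^j_\varepsilon\in\prod_b\lambda_b$. Choose $\delta^j_\varepsilon$ with $F^j_\varepsilon<_Jf_{\delta^j_\varepsilon}$, and put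
$$B^j_\varepsilon=\{b:\lambda_b>\theta_j\text{ and }F^j_\varepsilon(b)<f_{\delta^j_\varepsilon}(b)\}.$$
The complement of $B^j_\varepsilon$ is in $J$, because $\{b:\lambda_b\le\theta_j\}\in J$. By construction
$$\varepsilon'<\varepsilon,\ b\in B^j_\varepsilon\ \Longrightarrow\ f_{\gamma(\delta^j_{\varepsilon'})}(b)\le F^j_\varepsilon(b)<f_{\delta^j_\varepsilon}(b).\tag{7}$$

Let $T=\{(j,\varepsilon):j<\operatorname{cf}\lambda,\ \varepsilon<\theta_j\}$, so $|T|=\lambda$. For $\eta$ of type S put
$$U^\eta=\{(j,\varepsilon)\in T:\ \forall^Jb\ \ w_\eta\cap[f_{\delta^j_\varepsilon}(b),f_{\gamma(\delta^j_\varepsilon)}(b)]\ne\emptyset\}.$$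
We will cover subsets of $T$ instead of subsets of $\lambda$; this is harmless since $|T|=\lambda$.

**Step 8: each $U^\eta$ is small, $|U^\eta|<\kappa$.** Suppose $|U^\eta|\ge\kappa$. Since $\operatorname{cf}(\lambda)<\kappa$ and $\kappa$ is regular, there is $j$ such that $(j,\varepsilon)\in U^\eta$ for at least $\kappa$ many $\varepsilon$. For each such $\varepsilon$ the set of $b$ with $w_\eta\cap[f_{\delta^j_\varepsilon}(b),f_{\gamma(\delta^j_\varepsilon)}(b)]\ne\emptyset$ and the set $B^j_\varepsilon$ both have complement in the proper ideal $J$, so they meet. Let $b(\varepsilon)$ be a common element. Since $|B|<\kappa$ and $\kappa$ is regular, $\kappa$ many of these $\varepsilon$ have the same value $b(\varepsilon)=b$. If $\varepsilon'<\varepsilon$ are two of them, then $b\in B^j_\varepsilon$, so by (7) the interval for $\varepsilon'$ at $b$ ends strictly below the point where the interval for $\varepsilon$ at $b$ begins. So these $\kappa$ many intervals are pairwise disjoint, and each contains a point of $w_\eta$. Hence $|w_\eta|\ge\kappa$, a contradiction.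

**Step 9: every $y\subseteq T$ with $|y|<\tau$ is contained in some $U^\eta$.** First let $y\neq\emptyset$. Put $\delta^*=\sup\{\delta^j_\varepsilon:(j,\varepsilon)\in y\}$. Since $\chi$ is regular and $|y|<\tau<\chi$, we have $\delta^*<\chi$, so $P_{\delta^*}$ is positive by Lemma 4. For each $(j,\varepsilon)\in y$ we have $\delta^j_\varepsilon\le\delta^*$, so $P_{\delta^*}\setminus P_{\delta^j_\varepsilon}$ is null by Lemma 3(b) (it is empty if the two indices are equal). By Lemma 3(c), a.e. $x\in P_{\delta^j_\varepsilon}$ has $h(x)$ of type S and satisfies (6) for $\delta=\delta^j_\varepsilon$. Altogether these are fewer than $\tau$ many exceptional null sets, and by $\tau$-completeness their union is null. So it does not contain the positive set $P_{\delta^*}$. Pick $x\in P_{\delta^*}$ outside it and let $\eta=h(x)$. Then $\eta$ is of type S, and for every $(j,\varepsilon)\in y$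
$$\forall^Jb\ \ w_\eta\cap[f_{\delta^j_\varepsilon}(b),f_{\gamma(\delta^j_\varepsilon)}(b)]\ne\emptyset,$$
that is, $y\subseteq U^\eta$. In particular some $U^\eta$ exists, and it contains $y=\emptyset$ as well.

**Conclusion of the proof of Theorem B.** The family $\{U^\eta:\eta<\chi\text{ of type S}\}$ has at most $\chi$ members, each a subset of $T$ of size less than $\kappa$, and every subset of $T$ of size less than $\tau$ is contained in one of them. Transferring along a bijection from $T$ to $\lambda$, we get $\operatorname{cov}(\lambda,\kappa,\tau,2)\le\chi$. With the lower bound of Section 2 this proves Theorem B, and hence Theorem A. $\blacksquare$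

## 8. Splitting positive sets, and a limit on weakening the hypothesis

Theorem A can be read contrapositively: a large cofinality forces every positive set to split.

**Corollary C.** Assume $\operatorname{cf}(\lambda)<\kappa<\lambda$ and $\operatorname{cf}(\kappa,\lambda)>\lambda^+$. Then for every ideal $I$ over $\mathcal P_\kappa\lambda$, every $I$-positive set splits into $\lambda^+$ disjoint $I$-positive sets. More generally, if $\chi$ is as in (S) with $\tau=\kappa$ and $\operatorname{cf}(\kappa,\lambda)>\chi$, every $I$-positive set splits into $\chi$ disjoint $I$-positive sets.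

*Proof.* Let $X$ be $I$-positive and let $I\restriction X=\{Y:Y\cap X\in I\}$. This is closed under subsets, and it is $\kappa$-complete and fine because $I$ is; it is proper because $X\notin I$. For the general statement, $\operatorname{cov}(\lambda,\kappa,\kappa,2)=\operatorname{cf}(\kappa,\lambda)>\chi$, so by Theorem B with $\tau=\kappa$ the ideal $I\restriction X$ is not weakly $\chi$-saturated. Let $X_\nu$, $\nu<\chi$, be pairwise disjoint and positive for $I\restriction X$. Then the sets $X_\nu\cap X$ are pairwise disjoint and $I$-positive; adding $X\setminus\bigcup_\nu X_\nu$ to one of them gives the desired partition of $X$. For the first statement use Theorem A in place of Theorem B, with $\chi=\lambda^+$. $\square$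

In the other direction, the ideals $I_Y$ of Section 1 give a partial converse.

**Proposition D.** Let $\operatorname{cf}(\lambda)<\kappa<\lambda$ with $\kappa$ regular uncountable, and let $\theta=\operatorname{cf}(\kappa,\lambda)$. Then $\mathcal P_\kappa\lambda$ carries a weakly $\theta^+$-saturated ideal. Hence
$$\exists\text{ weakly }\lambda^+\text{-saturated ideal}\ \Rightarrow\ \operatorname{cf}(\kappa,\lambda)=\lambda^+\ \Rightarrow\ \exists\text{ weakly }\lambda^{++}\text{-saturated ideal}.$$
Moreover, "weakly $\lambda^+$-saturated" in Theorem A cannot be replaced in ZFC by "weakly $\lambda^{+3}$-saturated", assuming the consistency of a supercompact cardinal.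

*Proof.* Let $Y$ be cofinal in $\mathcal P_\kappa\lambda$ with $|Y|=\theta$. By Test 2 of Section 1, $I_Y$ is a proper fine $\kappa$-complete ideal, and there are at most $\theta$ pairwise disjoint $I_Y$-positive sets, since each of them meets $Y$. So $I_Y$ is weakly $\theta^+$-saturated. The first implication in the display is Theorem A, and the second is the case $\theta=\lambda^+$.

For the last statement, Magidor (*On the singular cardinals problem I*, Israel J. Math. 28, 1977) obtained, from a supercompact cardinal, a model in which $\aleph_\omega$ is strong limit and $2^{\aleph_\omega}=\aleph_{\omega+2}$. In this model take $\kappa=\omega_1$ and $\lambda=\aleph_\omega$. As $\aleph_\omega$ is strong limit of cofinality $\omega$, $2^{\aleph_\omega}=\aleph_\omega^{\aleph_0}$. Let $Y$ be cofinal in $\mathcal P_{\omega_1}\aleph_\omega$ of least size. Each countable subset of $\aleph_\omega$ is a subset of some $x\in Y$, and each such $x$ has at most $2^{\aleph_0}$ subsets. Hence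
$$\aleph_{\omega+2}=2^{\aleph_\omega}=\aleph_\omega^{\aleph_0}\le\operatorname{cf}(\omega_1,\aleph_\omega)\cdot2^{\aleph_0}.$$
Since $2^{\aleph_0}<\aleph_\omega$, this gives $\operatorname{cf}(\omega_1,\aleph_\omega)\ge\aleph_{\omega+2}$. Also $\operatorname{cf}(\omega_1,\aleph_\omega)\le|\mathcal P_{\omega_1}\aleph_\omega|=\aleph_\omega^{\aleph_0}=\aleph_{\omega+2}$. So $\operatorname{cf}(\kappa,\lambda)=\lambda^{++}$ in this model, and by the first part $\mathcal P_\kappa\lambda$ carries a weakly $\lambda^{+3}$-saturated ideal, although $\operatorname{cf}(\kappa,\lambda)\neq\lambda^+$. $\square$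

Nothing is claimed here about whether "weakly $\lambda^{++}$-saturated" would suffice in Theorem A.
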